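\title{Halpern--Shoham Logic over Infinite Words Is EXPSPACE-Complete}

\begin{abstract}
We consider Halpern and Shoham's interval temporal logic HS over homogeneous interval structures on $\mathbb N$, that is, over infinite words, and prove that its satisfiability and model checking problems are EXPSPACE-complete. The upper bound comes from a translation of HS into LTL of size $2^{O(n^3)}$ that uses $O(n^3)$ auxiliary propositions. When one endpoint of an interval is fixed and the other moves, a modal subformula changes its truth value at most once. We show that only $2^{O(n^2)}$ of these change points are relevant across any cut of $\mathbb N$, so that they can be named by polynomially many bits and verified locally. The method also gives EXPSPACE-completeness of satisfiability for the prefix-suffix fragment BE and for full HS over finite words, and doubly exponential B\"uchi automata for all HS formulas.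
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The logic and the two problems}

A formula of linear temporal logic (LTL) is evaluated at a position of a word. A formula of an interval temporal logic is evaluated at a pair of positions, so it can compare what happens at the two ends of an interval, and its modalities can move either end. This paper determines the cost of this freedom for Halpern and Shoham's logic HS over infinite words.

Let $AP$ be a finite set of atomic propositions. HS formulas over $AP$ are given by
\[
\varphi ::= p \mid \neg\varphi \mid \varphi\vee\varphi \mid \langle X\rangle\varphi ,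
\]
where $p\in AP$ and $X\in\{A,L,B,E,D,O,\bar A,\bar L,\bar B,\bar E,\bar D,\bar O\}$. The size $|\varphi|$ is the number of nodes of the syntax tree. We use $\wedge,\to,\leftrightarrow,\oplus$ (exclusive or) and $[X]\varphi=\neg\langle X\rangle\neg\varphi$ as abbreviations. An \emph{interval} is a pair $[x,y]$ of natural numbers with $x\le y$; singletons $[x,x]$ are allowed. The modalities refer to the Allen relations
\[
\begin{array}{ll}
[x,y]\,\mathcal R_A\,[v,z]\iff y=v, & [x,y]\,\mathcal R_E\,[v,z]\iff y=z \text{ and } x<v,\\[2pt]
{}[x,y]\,\mathcal R_L\,[v,z]\iff y<v, & [x,y]\,\mathcal R_D\,[v,z]\iff x<v \text{ and } z<y,\\[2pt]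
{}[x,y]\,\mathcal R_B\,[v,z]\iff x=v \text{ and } z<y,\qquad & [x,y]\,\mathcal R_O\,[v,z]\iff x<v<y<z,
\end{array}
\]
and $\mathcal R_{\bar X}$ is the inverse of $\mathcal R_X$. Let $w=w(0)w(1)\cdots$ be an infinite word over $2^{AP}$. Then $[x,y]\models_w p$ if $p\in w(i)$ for \emph{all} $i$ with $x\le i\le y$ (this rule is called \emph{homogeneity}); the Boolean connectives have their usual meaning; and $[x,y]\models_w\langle X\rangle\varphi$ if $[v,z]\models_w\varphi$ for some interval $[v,z]$ with $[x,y]\,\mathcal R_X\,[v,z]$. The word $w$ \emph{satisfies} $\varphi$ if $[0,0]\models_w\varphi$. When $w$ is fixed we write $\psi(x,y)$ for the truth value of $[x,y]\models_w\psi$. Thus $\langle B\rangle$ and $\langle E\rangle$ move to a proper prefix and a proper suffix of the current interval, $\langle\bar B\rangle$ and $\langle\bar E\rangle$ extend it to the right and to the left, and $\langle A\rangle$ moves to an interval that starts where the current one ends.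

A few formulas will be used throughout. Let $\top=p\vee\neg p$ for some proposition $p$, and put
\[
\begin{array}{ll}
\pi=\neg\langle B\rangle\top, & \mathrm{first}(\alpha)=(\pi\wedge\alpha)\vee\langle B\rangle(\pi\wedge\alpha),\\[2pt]
\pi_2=\langle B\rangle\top\wedge\neg\langle B\rangle\langle B\rangle\top,\qquad & \mathrm{last}(\alpha)=(\pi\wedge\alpha)\vee\langle E\rangle(\pi\wedge\alpha),\\[2pt]
& \mathrm{last}_A(\alpha)=\langle A\rangle(\pi\wedge\alpha).
\end{array}
\]
An interval $[x,y]$ has a proper prefix iff $y\ge x+1$, and a proper prefix of a proper prefix iff $y\ge x+2$. So $\pi$ holds exactly at singletons and $\pi_2$ exactly at the intervals $[x,x+1]$. At every $[x,y]$, the formula $\mathrm{first}(\alpha)$ means $\alpha(x,x)$, and both $\mathrm{last}(\alpha)$ and $\mathrm{last}_A(\alpha)$ mean $\alpha(y,y)$. From $[0,0]$ two $A$-steps reach every interval, so a word satisfies $[A][A]\alpha$ iff $\alpha$ holds at all intervals, and $\langle A\rangle\langle A\rangle\alpha$ iff $\alpha$ holds at some interval.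

A \emph{finite Kripke structure} over $AP$ is a tuple $\mathcal K=(Q,Q_0,\delta,\mu)$ with a finite set $Q$ of states, initial states $Q_0\subseteq Q$, a total transition relation $\delta\subseteq Q\times Q$ (every state has a successor), and a labeling $\mu:Q\to2^{AP}$. A \emph{trace} of $\mathcal K$ is a word $\mu(q_0)\mu(q_1)\cdots$ with $q_0\in Q_0$ and $(q_j,q_{j+1})\in\delta$ for all $j$. We study two problems; in both, $AP$ is part of the input, and complexity is measured in the size of the whole input.
\begin{itemize}
\item \emph{Satisfiability:} given $\varphi$, does some infinite word over $2^{AP}$ satisfy $\varphi$?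
\item \emph{Model checking:} given $\mathcal K$ and $\varphi$, does every trace of $\mathcal K$ satisfy $\varphi$?
\end{itemize}

A \emph{fragment} of HS is obtained by allowing only some of the modalities: AB allows $\langle A\rangle,\langle B\rangle$, and BE allows $\langle B\rangle,\langle E\rangle$. HS is also interpreted over a finite word $u$ of length $N\ge1$, by letting all intervals range over the subintervals of $[0,N-1]$. The modalities of BE never leave the current interval, so the truth of a BE formula at $[x,y]$ depends only on the finite word $w(x)\cdots w(y)$. We say that $u$ satisfies a BE formula if the whole interval $[0,N-1]$ does. For full HS over finite words one may evaluate at the whole interval or at $[0,0]$; our result holds under both conventions.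

\subsection{What to expect}

The following is known in this setting. HS is expressively equivalent to LTL. The fragment AB is already expressively complete, it is exponentially more succinct than LTL, and its satisfiability and model checking problems are EXPSPACE-complete. For full HS the only known upper bounds are non-elementary, and this remains so even for BE over finite words. The exact complexity of the two problems for the full logic is posed as an open question in~\cite{source}.

It is easy to see where a non-elementary bound comes from. A BE formula $\varphi$ defines a language $\mathcal L(\varphi)$ of nonempty finite words over $\Sigma=2^{AP}$, with $\mathcal L(\langle B\rangle\varphi)=\mathcal L(\varphi)\Sigma^+$, $\mathcal L(\langle E\rangle\varphi)=\Sigma^+\mathcal L(\varphi)$, and negation as complement. Suppose we build deterministic automata by induction on the formula, so that negation is free. Then $\langle B\rangle$ costs one extra state (an accepting sink entered after an accepting state), but for $\langle E\rangle$ one tracks the set of states of all copies of the automaton started so far, which is an exponential step. Reading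 words from right to left exchanges the roles of the two modalities. For a formula that nests both, this construction gives a tower of exponentials in either direction. One could therefore guess that moving both endpoints is what makes the logic non-elementary. The results below show that it is not: the full logic is no harder than AB.

\subsection{Results}

\begin{theorem}\label{thm:main}
For full HS over infinite words, satisfiability and model checking are EXPSPACE-complete.
\end{theorem}

The core of the proof is a translation into LTL. In the next two statements $n=O(|\varphi|)$ is the length of the normal form of $\varphi$ defined in Lemma~\ref{lem:nf}.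

\begin{theorem}\label{thm:core}
From an HS formula $\varphi$ one can compute, in time (hence of size) $2^{O(n^3)}$, an LTL formula $\Phi_\varphi$ over $AP$ and $O(n^3)$ fresh propositions such that an infinite word $w$ over $2^{AP}$ satisfies $\varphi$ iff some extension of $w$ by the fresh propositions satisfies $\Phi_\varphi$.
\end{theorem}

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item Every fragment containing $\langle A\rangle,\langle B\rangle$ has EXPSPACE-complete satisfiability and model checking. Satisfiability for every fragment containing $\langle B\rangle,\langle\bar B\rangle,\langle E\rangle$ is EXPSPACE-complete.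
\item Satisfiability of BE over finite words is EXPSPACE-complete, and so is satisfiability of full HS over finite words.
\item The complement of model checking is in nondeterministic space $2^{O(n^3)}+O(\log|\mathcal K|)$, and so is model checking. For a fixed formula model checking is in NL, and it is NL-complete for some fixed formula.
\item Every HS formula has an equivalent nondeterministic B\"uchi automaton with $2^{2^{O(n^3)}}$ states. For $\ell\ge1$ there are AB formulas of size $O(\ell)$ all of whose nondeterministic B\"uchi automata have at least $2^{2^\ell}-1$ states.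
\end{enumerate}
\end{theorem}

Section~\ref{sec:prelim} recalls the tools and reduces HS to four modalities. Section~\ref{sec:example} shows the method on one formula and one word. Sections~\ref{sec:width}--\ref{sec:ltl} prove Theorem~\ref{thm:core}. Upper and lower bounds follow in Sections~\ref{sec:upper} and~\ref{sec:lower}, and Section~\ref{sec:assembly} collects them into Theorems~\ref{thm:main} and~\ref{thm:more}.

\section{Background and normal form}\label{sec:prelim}

\subsection{LTL, B\"uchi automata and space classes}

LTL formulas are built from propositions with Boolean connectives, $\mathsf X$ (next) and $\mathsf U$ (until), and are evaluated at a position $v$ of an infinite word: $p$ holds if $p\in w(v)$; $\mathsf X\alpha$ holds if $\alpha$ holds at $v+1$; $\alpha\,\mathsf U\,\beta$ holds if $\beta$ holds at some $y\ge v$ and $\alpha$ holds at all $u$ with $v\le u<y$. As usual $\mathsf F\alpha=\top\,\mathsf U\,\alpha$ and $\mathsf G\alpha=\neg\mathsf F\neg\alpha$, so $\mathsf{GF}\alpha$ says that $\alpha$ holds infinitely often. A word satisfies a formula if the formula holds at position $0$. Empty disjunctions are false and empty conjunctions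 are true. A nondeterministic B\"uchi automaton (NBA) is a nondeterministic finite automaton read on infinite words; it accepts a word if some run from an initial state visits an accepting state infinitely often. EXPSPACE is the class of problems decidable in deterministic space $2^{p(|\mathrm{input}|)}$ for a polynomial $p$; it is closed under complement. We use four facts.
\begin{itemize}
\item[(F1)] LTL satisfiability is in PSPACE~\cite{SC}.
\item[(F2)] An LTL formula $\Phi$ has an equivalent NBA with $2^{O(|\Phi|)}$ states. The states are encoded by $O(|\Phi|)$ bits, and initial states, accepting states and transitions are recognized in space polynomial in $|\Phi|$~\cite{VW}.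
\item[(F3)] Savitch's theorem: nondeterministic space $s\ge\log$ is simulated in deterministic space $O(s^2)$; in particular NPSPACE${}={}$PSPACE.
\item[(F4)] The Immerman--Szelepcs\'enyi theorem: nondeterministic space $s\ge\log$ is closed under complement.
\end{itemize}
In (F3) and (F4) the bound $s$ has to be computable from the input within space $O(s)$, which holds for the bounds used here.

\subsection{Four modalities suffice}

The method applies to modalities that move one endpoint and keep the other. These are $\langle B\rangle,\langle\bar B\rangle,\langle E\rangle,\langle\bar E\rangle$, and they define all the others.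

\begin{lemma}[normal form]\label{lem:nf}
From $\varphi$ one computes in polynomial time a sequence $\psi_1,\dots,\psi_n$ with $|\varphi|\le n=O(|\varphi|)$ such that $\psi_n$ is equivalent to $\varphi$ at all intervals of all words and each $\psi_k$ is a proposition, $\neg\psi_i$, $\psi_i\vee\psi_j$, or $\langle X\rangle\psi_i$ with $X\in\{B,\bar B,E,\bar E\}$ and $i,j<k$.
\end{lemma}

\begin{proof}
In each line below, the right column describes the witnesses that the right-hand formula asks for at $[x,y]$; the final witness ranges over exactly the intervals related to $[x,y]$ by the relation on the left.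
\[
\begin{array}{ll}
\langle A\rangle\alpha\equiv\mathrm{last}(\alpha\vee\langle\bar B\rangle\alpha) & [y,y], \text{ or } [y,z] \text{ with } z>y\\[2pt]
\langle\bar A\rangle\alpha\equiv\mathrm{first}(\alpha\vee\langle\bar E\rangle\alpha) & [x,x], \text{ or } [v,x] \text{ with } v<x\\[2pt]
\langle L\rangle\alpha\equiv\langle A\rangle(\neg\pi\wedge\langle A\rangle\alpha) & [y,v] \text{ with } v>y, \text{ then } [v,z]\\[2pt]
\langle\bar L\rangle\alpha\equiv\langle\bar A\rangle(\neg\pi\wedge\langle\bar A\rangle\alpha)\quad & [z,x] \text{ with } z<x, \text{ then } [v,z]\\[2pt]
\langle D\rangle\alpha\equiv\langle B\rangle\langle E\rangle\alpha & [x,z] \text{ with } z<y, \text{ then } [v,z] \text{ with } v>x\\[2pt]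
\langle\bar D\rangle\alpha\equiv\langle\bar B\rangle\langle\bar E\rangle\alpha & [x,z] \text{ with } z>y, \text{ then } [v,z] \text{ with } v<x\\[2pt]
\langle O\rangle\alpha\equiv\langle E\rangle(\neg\pi\wedge\langle\bar B\rangle\alpha) & [v,y] \text{ with } x<v<y, \text{ then } [v,z] \text{ with } z>y\\[2pt]
\langle\bar O\rangle\alpha\equiv\langle B\rangle(\neg\pi\wedge\langle\bar E\rangle\alpha) & [x,z] \text{ with } x<z<y, \text{ then } [v,z] \text{ with } v<x
\end{array}
\]
Process the syntax tree of $\varphi$ from the leaves up. Given the entries of the sequence that represent the children of a node, the node is represented by at least one and at most a constant number of new entries.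
\end{proof}

The sequence form matters: $\mathrm{last}(\alpha\vee\langle\bar B\rangle\alpha)$ contains four copies of $\alpha$, so nested replacements written as trees would grow exponentially, whereas a sequence refers to the entry of $\alpha$ as often as needed. From now on $\psi_1,\dots,\psi_n$ is fixed, and we put
\begin{align*}
T&=\{k:\psi_k \text{ is a proposition, } \langle B\rangle\psi_i \text{ or } \langle\bar B\rangle\psi_i\},\\
S&=\{k:\psi_k \text{ is } \langle E\rangle\psi_i \text{ or } \langle\bar E\rangle\psi_i\},
\end{align*}
and $I=T\cup S$. The indices outside $I$ are the Boolean entries.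

\section{The method on an example}\label{sec:example}

Let $AP=\{b,r\}$ and $\theta=\langle B\rangle\theta_0$ with
\[
\theta_0=\neg\pi\wedge\mathrm{last}(r)\wedge(\mathrm{first}(b)\leftrightarrow\mathrm{last}(b)).
\]
Thus $\theta_0(x,v)$ holds iff $v>x$, position $v$ carries $r$, and $x$ and $v$ agree on $b$; call such a $v$ a \emph{match} for $x$. Then $\theta(x,y)$ holds iff $x$ has a match smaller than $y$. For fixed $x$ the value $\theta(x,y)$ is first false and then true as $y$ grows, so it is described by one number, the threshold $\tau(x)$, which is the first match for $x$ plus one.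

Take $w=(\emptyset\,\{b\}\,\{r\}\,\{b,r\})^\omega$. Here $b$ holds at the odd positions and $r$ at the positions congruent to $2$ or $3$ modulo $4$. The first match is $x+2$ for $x\equiv0,1$ and $x+4$ for $x\equiv2,3\pmod 4$, so $\tau(x)=x+3$ and $\tau(x)=x+5$, respectively.
\[
\begin{array}{c|ccccccccccccc}
x&0&1&2&3&4&5&6&7&8&9&10&11&12\\\hline
w(x)&\emptyset&b&r&br&\emptyset&b&r&br&\emptyset&b&r&br&\emptyset\\
\tau(x)&3&4&7&8&7&8&11&12&11&12&15&16&15\\
c(x)&0&0&0&1&2&0&0&3&4&0&0&1&2\\
t(x)&1&2&3&4&3&4&1&2&1&2&3&4&3
\end{array}
\]
The function $\tau$ is a system of pointers from positions to later positions. It is not monotone ($\tau(3)=8>7=\tau(4)$), so it cannot be recorded by a single marker and the rule ``go to the next marker''. It can be recorded with several markers. Give the values $3,4,7,8$ of $\tau$ the \emph{colors} $c=1,2,3,4$, repeat this for the values $3+8j,4+8j,7+8j,8+8j$, put $c=0$ elsewhere, and let each position $x$ carry the \emph{request} $t(x)=c(\tau(x))$. Two positions with the same nonzero color are at least $8$ apart and $\tau(x)-x\le5$, so $\tau(x)$ is the first position $y\ge x$ with $c(y)=t(x)$.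

Four colors are needed. The pointer $3\mapsto8$ passes over the targets $3,4,7$, the pointer $2\mapsto7$ passes over $3,4$, and the pointer $1\mapsto4$ passes over $3$, so the colors of $3,4,7,8$ are pairwise different. What governs this number is how many targets are pending across a cut: the positions $x\le2$ point to the three targets $3,4,7$ beyond $2$, and the new target $8$ requested at position $3$ needs a fourth color.

The colors can be verified in LTL. For $\beta\in\{b,\neg b\}$ and each color $a\ne0$ require
\[
\mathsf G\Big(\big(\beta\wedge[t{=}a]\big)\to\Big([c{\ne}a]\wedge\mathsf X\Big(\big([c{\ne}a]\wedge\neg(r\wedge\beta)\big)\,\mathsf U\,\big([c{\ne}a]\wedge r\wedge\beta\wedge\mathsf X[c{=}a]\big)\Big)\Big)\Big),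
\]
and require $\mathsf G\big((\beta\wedge[t{=}0])\to\mathsf{XG}\neg(r\wedge\beta)\big)$. On any word with any $c$ and $t$, these formulas say that a position $x$ with $t(x)=a\ne0$ has a first match $v$, that color $a$ is absent from $[x,v]$ and present at $v+1$, and that a position with request $0$ has no match. LTL cannot remember the data of $x$ while it walks to the right, so the formula lists all possible data (here $\beta$ and $a$), with one conjunct for each.

The gain appears when $\theta$ occurs inside a larger formula. Once the colors are verified, $\theta(x,y)$ holds iff the color $t(x)$ occurs in $[x,y]$. Symmetrically, a formula $\langle E\rangle\psi$ will hold at $[x,y]$ iff a color requested at $y$ occurs in $[x,y]$. So the values of all subformulas at $[x,y]$ are determined by the requests at $x$, the requests at $y$, and the set of those requests that are met inside $[x,y]$. If each color has polynomially many bits, there are only exponentially many such patterns, and an LTL formula of exponential size can list them. Three things remain to be proved: the number of pending targets across a cut is at most exponential for every formula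 and word (Section~\ref{sec:width}); that many colors suffice (Section~\ref{sec:color}); and correctness of a guessed coloring amounts to the absence of certain patterns, plus one fairness condition (Sections~\ref{sec:local} and~\ref{sec:ltl}).

\section{Thresholds and the width lemma}\label{sec:width}

Fix an infinite word $w$. Let $k\in T$, fix $x$, and let $y$ run over $[x,\infty)$. A witness $[x,v]$ with $v<y$ for $\langle B\rangle\psi_i$ also serves all larger $y$, so $\langle B\rangle\psi_i$ is false, then true. A witness $[x,v]$ with $v>y$ for $\langle\bar B\rangle\psi_i$ also serves all smaller $y$, so $\langle\bar B\rangle\psi_i$ is true, then false. By homogeneity, a proposition is true, then false. Either phase may be empty. Let $\tau_k(x)\in[x,\infty]$ be the start of the second phase, with $\tau_k(x)=\infty$ if it is empty. For all $y\ge x$,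
\begin{equation}\label{eq:tau}
y\ge\tau_k(x)\iff
\begin{cases}\psi_k(x,y)&\text{if }\psi_k=\langle B\rangle\psi_i,\\ \neg\psi_k(x,y)&\text{if }\psi_k \text{ is a proposition or }\langle\bar B\rangle\psi_i.\end{cases}
\end{equation}
Let $k\in S$, fix $y$, and let $x$ decrease from $y$ to $0$. A witness $[v,y]$ with $v>x$ for $\langle E\rangle\psi_i$ serves all smaller $x$, and a witness with $v<x$ for $\langle\bar E\rangle\psi_i$ serves all larger $x\le y$. So $\langle E\rangle\psi_i$ is false, then true, and $\langle\bar E\rangle\psi_i$ is true, then false. Let $\sigma_k(y)\in\{-\infty\}\cup[0,y]$ be the largest $x$ in the second phase, with $\sigma_k(y)=-\infty$ if it is empty. For all $x\le y$,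
\begin{equation}\label{eq:sigma}
x\le\sigma_k(y)\iff
\begin{cases}\psi_k(x,y)&\text{if }\psi_k=\langle E\rangle\psi_i,\\ \neg\psi_k(x,y)&\text{if }\psi_k=\langle\bar E\rangle\psi_i.\end{cases}
\end{equation}
For $z\in\mathbb N$, the thresholds pending across the cut between $z$ and $z+1$ form the finite sets
\begin{align*}
V_k(z)&=\{\tau_k(x):x\le z\}\cap(z,\infty) &&(k\in T,\text{ finite values only}),\\
U_k(z)&=\{\sigma_k(y):y>z\}\cap[0,z] &&(k\in S).
\end{align*}

\begin{figure}[h]
\centering
\begin{tikzpicture}[scale=0.5]
\fill[gray!20] (-0.4,3.5) rectangle (3.5,8.4);
\foreach \x in {0,...,8}{\foreach \y in {0,...,8}{\ifnum\y<\x\relax\else\fill (\x,\y) circle (1.6pt);\fi}}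
\draw[->] (-1,-1) -- (9,-1) node[right] {left endpoint};
\draw[->] (-1,-1) -- (-1,9) node[above] {right endpoint};
\draw[thick,->] (1,1) -- (1,8.8);
\draw[thick,->] (5,5) -- (-0.5,5);
\draw[thick] (1,7) circle (6pt);
\draw[thick] (1.78,4.78) rectangle (2.22,5.22);
\node[below] at (1,-1) {$x$};
\node[below] at (3,-1) {$z$};
\node[left] at (-1,5) {$y$};
\node[left] at (-1,4) {$z{+}1$};
\node[left] at (-1,7) {$\tau_k(x)$};
\node[below] at (2,-1.6) {$\sigma_j(y)$};
\end{tikzpicture}
\caption{Intervals as lattice points (left endpoint, right endpoint). The intervals crossing the cut between $z$ and $z+1$ form the shaded rectangle. Along the column of $x$, a formula $\psi_k$ with $k\in T$ changes its value once, at height $\tau_k(x)$ (circle). Along the row of $y$, read from right to left, a formula $\psi_j$ with $j\in S$ changes its value once, at $\sigma_j(y)$ (square). The sets $V_k(z)$ and $U_j(z)$ collect the heights of the circles and the abscissas of the squares inside the rectangle.}\label{fig:cut}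
\end{figure}

To bound these sets, view each $\psi_i$ as a Boolean matrix on the rectangle $[0,z]\times(z,\infty)$ of Figure~\ref{fig:cut}. The size of $V_k(z)$ is at most the number of distinct columns of the matrix of $\psi_k$, so we ask what determines a column. For $\langle B\rangle\psi_l$ it is the column of $\psi_l$ and one more bit, namely whether a witness was already found below the rectangle. For a formula in $S$ it is only the position of $x$ relative to the pending thresholds. The next lemma makes this precise for columns and for rows.

\begin{lemma}\label{lem:types}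
Fix $z\in\mathbb N$ and $k\le n$.
\begin{enumerate}
\item[(a)] Let $x,x'\le z$. Suppose that $x\le u\iff x'\le u$ for all $u\in U_j(z)$ with $j\in S$, $j\le k$, and that $\psi_i(x,z+1)=\psi_i(x',z+1)$ for all $i\in T$, $i\le k$. Then $\psi_i(x,y)=\psi_i(x',y)$ for all $y>z$ and $i\le k$.
\item[(b)] Let $y,y'>z$. Suppose that $y\ge v\iff y'\ge v$ for all $v\in V_j(z)$ with $j\in T$, $j\le k$, and that $\psi_i(z,y)=\psi_i(z,y')$ for all $i\in S$, $i\le k$. Then $\psi_i(x,y)=\psi_i(x,y')$ for all $x\le z$ and $i\le k$.
\end{enumerate}
\end{lemma}

\begin{proof}
Both parts are proved by induction on $i$. For Boolean $\psi_i$ the claim follows at once from the claim for the operands.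

(a) Let $y>z$.
\begin{itemize}
\item $\psi_i=p$. By homogeneity, $\psi_i(x,y)$ holds iff $\psi_i(x,z+1)$ holds and $p$ holds on $[z+1,y]$. The first condition is the same for $x$ and $x'$ by hypothesis, and the second does not involve $x$.
\item $\psi_i=\langle B\rangle\psi_l$. A witness $[x,v]$ has $x\le v\le z$ or $z<v<y$. One of the first kind exists iff $\psi_i(x,z+1)$, which is the same for $x'$. For $z<v<y$ we have $\psi_l(x,v)=\psi_l(x',v)$ by induction.
\item $\psi_i=\langle\bar B\rangle\psi_l$. A witness $[x,v]$ has $v>y>z$, and $\psi_l(x,v)=\psi_l(x',v)$ by induction.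
\item $i\in S$. By~\eqref{eq:sigma} the value depends only on whether $x\le\sigma_i(y)$. If $\sigma_i(y)>z$ this holds for both $x$ and $x'$; if $\sigma_i(y)=-\infty$ it holds for neither; otherwise $\sigma_i(y)\in U_i(z)$ and the first hypothesis applies.
\end{itemize}

(b) Let $x\le z$.
\begin{itemize}
\item $i\in T$. By~\eqref{eq:tau} the value depends only on whether $y\ge\tau_i(x)$. If $\tau_i(x)\le z$ this holds for both $y$ and $y'$; if $\tau_i(x)=\infty$ it holds for neither; otherwise $\tau_i(x)\in V_i(z)$ and the first hypothesis applies.
\item $\psi_i=\langle E\rangle\psi_l$. A witness $[v,y]$ has $z<v\le y$ or $x<v\le z$. One of the first kind exists iff $\psi_i(z,y)$, which is the same for $y'$. For $x<v\le z$ we have $\psi_l(v,y)=\psi_l(v,y')$ by induction.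
\item $\psi_i=\langle\bar E\rangle\psi_l$. A witness $[v,y]$ has $v<x\le z$, and $\psi_l(v,y)=\psi_l(v,y')$ by induction.\qedhere
\end{itemize}
\end{proof}

\begin{lemma}[width]\label{lem:width}
Let $W=2^{n^2+n}$. For every word $w$ and every $z$, we have $|V_k(z)|\le W$ for $k\in T$ and $|U_k(z)|\le W$ for $k\in S$.
\end{lemma}

\begin{proof}
Fix $z$ and let $k\in T$. The hypotheses of Lemma~\ref{lem:types}(a) define an equivalence relation on $[0,z]$. The elements of the sets $U_j(z)$ with $j\in S$, $j\le k$ (hence $j<k$) cut $[0,z]$ into at most $1+\sum_j|U_j(z)|$ blocks, and the values $\psi_i(x,z+1)$ split each block into at most $2^n$ classes. If $x,x'$ are equivalent and $\tau_k(x),\tau_k(x')>z$, then by~\eqref{eq:tau} both thresholds are read off the same sequence $\psi_k(x,y)=\psi_k(x',y)$, $y>z$, so they are equal. Therefore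
\[
|V_k(z)|\le2^n\Big(1+\sum_{j\in S,\,j<k}|U_j(z)|\Big).
\]
Let $k\in S$. The hypotheses of Lemma~\ref{lem:types}(b) define an equivalence relation on $(z,\infty)$ with at most $2^n(1+\sum_{j\in T,\,j<k}|V_j(z)|)$ classes. If $y,y'$ are equivalent and $\sigma_k(y),\sigma_k(y')\in[0,z]$, then by~\eqref{eq:sigma} both are read off the same sequence $\psi_k(x,y)=\psi_k(x,y')$, $x\le z$, so they are equal. Therefore $|U_k(z)|$ is at most this number of classes.

Let $a_k=\sum_{j\in T,\,j\le k}|V_j(z)|+\sum_{j\in S,\,j\le k}|U_j(z)|$, so $a_0=0$. The two bounds give $a_k\le a_{k-1}+2^n(1+a_{k-1})$, that is, $1+a_k\le(1+2^n)(1+a_{k-1})$. Hence $1+a_n\le(1+2^n)^n\le2^{(n+1)n}=W$.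
\end{proof}

This is the point where the tower of exponentials disappears. Arbitrary tests, $q$ in number, can split a set into $2^q$ classes; the $q$ tests ``$x\le u$'' split a linear order into only $q+1$ classes. So each subformula multiplies the count by a fixed factor instead of exponentiating it. Homogeneity entered twice, to give propositions a threshold in~\eqref{eq:tau} and in the first case of Lemma~\ref{lem:types}(a). If propositions were assigned to intervals freely, the matrix of a single proposition on the rectangle could be arbitrary and no such bound would hold.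

\begin{remark}[the width is necessarily exponential]\label{rem:exp}
Replace the bit $b$ of Section~\ref{sec:example} by $\ell$ bits: let $\theta=\langle B\rangle\big(\neg\pi\wedge\mathrm{last}(r)\wedge\bigwedge_{i\le\ell}(\mathrm{first}(b_i)\leftrightarrow\mathrm{last}(b_i))\big)$, of size $O(\ell)$, and let $w$ begin by listing all $2^\ell$ bit vectors without $r$ and then, in the same order, with $r$. For $0\le x<2^\ell$ the first match is $2^\ell+x$ and the threshold is $2^\ell+x+1$. These $2^\ell$ distinct values are all pending across the cut $z=2^\ell-1$.
\end{remark}

\section{Naming thresholds by colors}\label{sec:color}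

Let $m=n^2+n+1$ and $\mathrm{Col}=\{0,\dots,2^m-1\}$. A color is an $m$-bit string, the color $0$ means ``none'', and there are $2^m-1=2W-1\ge W+1$ nonzero colors.

\begin{lemma}[coloring]\label{lem:color}
Let $w$ be an infinite word. For each $k\in I$ there are functions $c_k,t_k:\mathbb N\to\mathrm{Col}$ such that
\begin{align*}
\tau_k(x)&=\min\{v\ge x:c_k(v)=t_k(x)\ne0\}&&\text{for all }x,\text{ if }k\in T,\\
\sigma_k(y)&=\max\{v\le y:c_k(v)=t_k(y)\ne0\}&&\text{for all }y,\text{ if }k\in S,
\end{align*}
where $\min\emptyset=\infty$ and $\max\emptyset=-\infty$.
\end{lemma}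

\begin{proof}
A pointer finds its target provided that it passes over no other target of the same color. We therefore attach to each target the stretch of $\mathbb N$ covered by the pointers to it and color these stretches.

Fix $k$ and call the values of $\tau_k$ (or $\sigma_k$) that lie in $\mathbb N$ \emph{targets}. For $k\in T$ the \emph{span} of a target $y$ is $[s(y),y]$ with $s(y)=\min\{x:\tau_k(x)=y\}$. For $k\in S$ the span of a target $x$ is the set of all $v$ with $x\le v\le y$ for some $y$ with $\sigma_k(y)=x$; it is an interval with left end $x$, possibly unbounded. In both cases: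
\begin{itemize}
\item Different targets have spans with different left ends. For $k\in T$ this holds because $\tau_k(s(y))=y$; for $k\in S$ the left end is the target.
\item For each $z$, at most $W$ spans contain both $z$ and $z+1$. For $k\in T$ such a span has $s(y)\le z<y$, so $y\in V_k(z)$. For $k\in S$ it has $x\le z$ and $\sigma_k(y)=x$ for some $y>z$, so $x\in U_k(z)$. Apply Lemma~\ref{lem:width}.
\end{itemize}
Color the targets with nonzero colors in increasing order of the left ends of their spans, giving each target a color not used by an earlier target whose span meets its own. This is always possible: if the new span has left end $z'$, an earlier span that meets it has left end at most $z'-1$ and a point at least $z'$, so it contains $z'-1$ and $z'$; at most $W$ colors are forbidden. Thus targets with intersecting spans have different colors. Let $c_k$ be this color on targets and $0$ elsewhere. Let $t_k(v)=c_k(\tau_k(v))$ for $k\in T$ and $t_k(v)=c_k(\sigma_k(v))$ for $k\in S$ if the threshold is finite, and $t_k(v)=0$ otherwise.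

If the threshold is infinite, the request is $0$ and the set in the statement is empty. Let $k\in T$ and $\tau_k(x)=y<\infty$. Then $y\ge x$ and $c_k(y)=t_k(x)\neq0$. A position $y'\in[x,y)$ with the same color would be a target lying in its own span and in the span of $y$, which contains $[x,y]$; this is impossible. Let $k\in S$ and $\sigma_k(y)=x\ge0$. Then $x\le y$ and $c_k(x)=t_k(y)\ne0$. A position $x'\in(x,y]$ with the same color would be a target lying in its own span and in the span of $x$, which contains $[x,y]$; this is impossible as well.
\end{proof}

\section{Annotated words and local conditions}\label{sec:local}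

A decision procedure does not know the thresholds; it guesses colors and requests and must verify them. An \emph{annotated word} is a word $w$ together with \emph{arbitrary} functions $c_k,t_k:\mathbb N\to\mathrm{Col}$ for $k\in I$. Writing each value in binary, annotations correspond bijectively to the extensions of $w$ by $2m|I|=O(n^3)$ fresh propositions. An annotation claims the thresholds
\begin{align*}
\hat\tau_k(x)&=\min\{v\ge x:c_k(v)=t_k(x)\ne0\}\quad(k\in T),\\
\hat\sigma_k(y)&=\max\{v\le y:c_k(v)=t_k(y)\ne0\}\quad(k\in S),
\end{align*}
and for $x\le y$ we collect the requests that are met inside $[x,y]$: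
\[
H(x,y)=\{k\in T:\hat\tau_k(x)\le y\}\cup\{k\in S:\hat\sigma_k(y)\ge x\}.
\]
Following \eqref{eq:tau} and \eqref{eq:sigma}, a set $H\subseteq I$ assigns a truth value $\mathrm{val}_k(H)$ to each entry of the normal form: if $\psi_k$ is $\langle B\rangle\psi_i$ or $\langle E\rangle\psi_i$, then $\mathrm{val}_k(H)$ is true iff $k\in H$; if $\psi_k$ is a proposition, $\langle\bar B\rangle\psi_i$ or $\langle\bar E\rangle\psi_i$, then it is true iff $k\notin H$; and $\mathrm{val}_k(H)$ is $\neg\mathrm{val}_i(H)$ or $\mathrm{val}_i(H)\vee\mathrm{val}_j(H)$ for the Boolean entries. The \emph{claimed value} of $\psi_k$ at $[x,y]$ is $\hat\psi_k(x,y)=\mathrm{val}_k(H(x,y))$, and the annotation is \emph{correct} if $\hat\psi_k(x,y)=\psi_k(x,y)$ for all $k\le n$ and $x\le y$.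

\begin{lemma}\label{lem:exists}
Every infinite word has a correct annotation.
\end{lemma}

\begin{proof}
For the annotation of Lemma~\ref{lem:color}, $\hat\tau_k=\tau_k$ and $\hat\sigma_k=\sigma_k$. By \eqref{eq:tau} and \eqref{eq:sigma}, $\hat\psi_k=\psi_k$ for $k\in I$, and the Boolean entries follow by induction on $k$.
\end{proof}

Correctness can be checked one entry at a time by asking that the claimed values obey the semantic clauses. But a clause such as ``$\hat\psi_k(x,y)$ iff $\hat\psi_i(x,v)$ for some $v\in[x,y)$'' demands the existence of a third point $v$, which is not a statement about the pair $(x,y)$. The thresholds remove this difficulty because they tell where the decisive witness is. For $\langle B\rangle\psi_i$ the first witness is $\tau-1$; for $\langle\bar B\rangle\psi_i$ the last witness beyond $x$ is $\tau$; for $\langle E\rangle\psi_i$ and $\langle\bar E\rangle\psi_i$ the positions $\sigma+1$ and $\sigma$ play the same roles. The one exception is $\langle\bar B\rangle\psi_i$ with $\tau=\infty$: there is no last witness, and one needs infinitely many. This leads to the following condition $(C_k)$ for each $k\in I$.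
\begin{itemize}
\item $\psi_k=p$. For all $x\le y$: $k\notin H(x,y)$ iff $p\in w(v)$ for all $v\in[x,y]$.
\item $\psi_k=\langle B\rangle\psi_i$. (B0) $k\notin H(x,x)$ for all $x$. (B1) For all $x\le y$ with $k\notin H(x,y)$: $\hat\psi_i(x,y)\iff c_k(y+1)=t_k(x)\ne0$.
\item $\psi_k=\langle\bar B\rangle\psi_i$. ($\bar{\mathrm B}$1) For all $x<y$ with $k\in H(x,y)$: $\hat\psi_i(x,y)\iff k\notin H(x,y-1)$. ($\bar{\mathrm B}$2) For all $x$: if $k\notin H(x,y)$ for all $y\ge x$, then $\hat\psi_i(x,y)$ for infinitely many $y$.
\item $\psi_k=\langle E\rangle\psi_i$. (E0) $k\notin H(y,y)$ for all $y$. (E1) For all $1\le x\le y$ with $k\notin H(x,y)$: $\hat\psi_i(x,y)\iff c_k(x-1)=t_k(y)\ne0$.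
\item $\psi_k=\langle\bar E\rangle\psi_i$. ($\bar{\mathrm E}$0) $k\in H(0,y)$ for all $y$. ($\bar{\mathrm E}$1) For all $x<y$ with $k\in H(x,y)$: $\hat\psi_i(x,y)\iff k\notin H(x+1,y)$.
\end{itemize}
The asymmetry between ($\bar{\mathrm B}$2) and ($\bar{\mathrm E}$0) is that of $\mathbb N$: an interval can be extended to the right forever, and to the left only down to $0$.

\begin{lemma}\label{lem:local}
An annotation is correct iff $(C_k)$ holds for all $k\in I$.
\end{lemma}

\begin{proof}
For $k\in I$ let $(C_k')$ say that for all $x\le y$ the value $\hat\psi_k(x,y)$ satisfies the semantic clause of $\psi_k$ with $\hat\psi_i$ in place of $\psi_i$. If all $(C_k')$ hold, induction on $k$ gives $\hat\psi_k=\psi_k$ for all $k$, the Boolean entries by the definition of $\mathrm{val}_k$. If the annotation is correct, all $(C_k')$ hold. So it suffices to show that $(C_k)$ and $(C_k')$ are equivalent. For a proposition they are the same statement.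

\emph{Case $\langle B\rangle\psi_i$.} Fix $x$, let $\tau=\hat\tau_k(x)$, and let $f$ be the least $v\ge x$ with $\hat\psi_i(x,v)$, or $\infty$. At $x$, $(C_k')$ says that $y\ge\tau\iff y>f$ for all $y\ge x$, that is, $\tau=f+1$ (with $\infty+1=\infty$). Condition (B0) says $\tau>x$. For $x\le y<\tau$, the statement $c_k(y+1)=t_k(x)\ne0$ means $\tau=y+1$, so (B1) says that for $x\le y<\tau$, $\hat\psi_i(x,y)$ holds iff $y+1=\tau$. If $\tau=f+1$, then $\tau>x$, and for $x\le y\le f$ the value $\hat\psi_i(x,y)$ holds iff $y=f$, so (B0) and (B1) hold. Conversely, assume them. If $\tau=\infty$, then $\hat\psi_i(x,y)$ never holds and $f=\infty$. If $\tau<\infty$, then $\tau-1\ge x$, and $\hat\psi_i(x,y)$ holds at $y=\tau-1$ and at no smaller $y$, so $f=\tau-1$.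

\emph{Case $\langle\bar B\rangle\psi_i$.} Fix $x$ and let $\tau=\hat\tau_k(x)$. At $x$, $(C_k')$ says that for all $y\ge x$: $y<\tau$ iff $\hat\psi_i(x,v)$ for some $v>y$. If $\tau=\infty$, this says that $\hat\psi_i(x,v)$ holds for infinitely many $v$, which is ($\bar{\mathrm B}$2), and ($\bar{\mathrm B}$1) is vacuous at $x$. Let $\tau<\infty$, so ($\bar{\mathrm B}$2) is vacuous at $x$. The instances $y\ge\tau$ of $(C_k')$ together say that no $v>\tau$ has $\hat\psi_i(x,v)$. The instances $x\le y<\tau$ exist only if $\tau>x$ and are all implied by the instance $y=\tau-1$, which asks for a witness $v\ge\tau$. So $(C_k')$ at $x$ says: no $v>\tau$ has $\hat\psi_i(x,v)$, and $\hat\psi_i(x,\tau)$ holds if $\tau>x$. Condition ($\bar{\mathrm B}$1) says that for $y>x$ with $y\ge\tau$, $\hat\psi_i(x,y)$ holds iff $y-1<\tau$, that is, iff $y=\tau$. This is the same statement.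

\emph{Case $\langle E\rangle\psi_i$.} Fix $y$, let $\sigma=\hat\sigma_k(y)$, and let $g$ be the largest $v\le y$ with $\hat\psi_i(v,y)$, or $-\infty$. At $y$, $(C_k')$ says that $x\le\sigma\iff x<g$ for all $0\le x\le y$, that is, $\sigma=g-1$ if $g\ge1$ and $\sigma=-\infty$ if $g\in\{-\infty,0\}$. Condition (E0) says $\sigma<y$, and (E1) says that for $1\le x\le y$ with $x>\sigma$, $\hat\psi_i(x,y)$ holds iff $\sigma=x-1$. Assume $(C_k')$. If $g\ge1$, then $\sigma=g-1<y$, and for $g\le x\le y$ the value $\hat\psi_i(x,y)$ holds iff $x=g$ iff $\sigma=x-1$. If $g\in\{-\infty,0\}$, then $\sigma=-\infty<y$, and for $x\ge1$ both sides in (E1) are false. Conversely, assume (E0) and (E1). If $\sigma=-\infty$, then $\hat\psi_i(x,y)$ fails for all $1\le x\le y$, so $g\in\{-\infty,0\}$. If $\sigma\ge0$, then $1\le\sigma+1\le y$, and $\hat\psi_i(x,y)$ holds at $x=\sigma+1$ and at no larger $x$, so $g=\sigma+1$.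

\emph{Case $\langle\bar E\rangle\psi_i$.} Fix $y$ and let $\sigma=\hat\sigma_k(y)$. At $y$, $(C_k')$ says that for all $0\le x\le y$: $x>\sigma$ iff $\hat\psi_i(v,y)$ for some $v<x$. If $\sigma=-\infty$, then ($\bar{\mathrm E}$0) fails, and $(C_k')$ fails at $x=0$. Let $\sigma\ge0$, so ($\bar{\mathrm E}$0) holds at $y$. The instances $x\le\sigma$ of $(C'_k)$ together say that no $v<\sigma$ has $\hat\psi_i(v,y)$. The instances $\sigma<x\le y$ exist only if $\sigma<y$ and are all implied by the instance $x=\sigma+1$, which asks for a witness $v\le\sigma$. So $(C_k')$ at $y$ says: no $v<\sigma$ has $\hat\psi_i(v,y)$, and $\hat\psi_i(\sigma,y)$ holds if $\sigma<y$. Condition ($\bar{\mathrm E}$1) says that for $x<y$ with $x\le\sigma$, $\hat\psi_i(x,y)$ holds iff $x+1>\sigma$, that is, iff $x=\sigma$. This is the same statement.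
\end{proof}

\section{The LTL formula}\label{sec:ltl}

\subsection{Patterns}

We now list the finitely many ways in which a pair $x\le y$ can look. For a vector $a\in\mathrm{Col}^I$ and a position $v$, the set of \emph{events} at $v$ is
\[
\mathrm{Ev}_a(v)=\{k\in I:c_k(v)=a_k\ne0\}.
\]
The \emph{request vector} of a pair $x\le y$ is the $a$ with $a_k=t_k(x)$ for $k\in T$ and $a_k=t_k(y)$ for $k\in S$; for this $a$ we have $H(x,y)=\bigcup_{x\le v\le y}\mathrm{Ev}_a(v)$. Because ($\bar{\mathrm B}$1) and ($\bar{\mathrm E}$1) shorten the interval by one point, we record the events at the two endpoints separately.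

A \emph{proper pattern} is a tuple $\rho=(a,J_0,M,J_1)$ with $a\in\mathrm{Col}^I$ and $J_0,M,J_1\subseteq I$. A pair $x<y$ \emph{realizes} $\rho$ if its request vector is $a$, $\mathrm{Ev}_a(x)=J_0$, $\bigcup_{x<v<y}\mathrm{Ev}_a(v)=M$ and $\mathrm{Ev}_a(y)=J_1$; put $H(\rho)=J_0\cup M\cup J_1$. A \emph{diagonal pattern} is a pair $\rho=(a,J)$; it is realized by $(x,x)$ if the request vector of $(x,x)$ is $a$ and $\mathrm{Ev}_a(x)=J$; put $H(\rho)=J$. Each pair $x\le y$ realizes exactly one pattern $\rho$, and $H(x,y)=H(\rho)$, so $\hat\psi_i(x,y)=\mathrm{val}_i(H(\rho))$. For $k\in T$, membership of $k$ in $H(x,y-1)$ involves the request at $x$ only, and for $k\in S$ membership in $H(x+1,y)$ involves the request at $y$ only. So if $x<y$ realizes $(a,J_0,M,J_1)$, then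
\begin{equation}\label{eq:short}
\begin{aligned}
k\in H(x,y-1)&\iff k\in J_0\cup M&&(k\in T),\\
k\in H(x+1,y)&\iff k\in M\cup J_1&&(k\in S).
\end{aligned}
\end{equation}

\subsection{Accumulating events in LTL}

To say at $x$ that some pair $(x,y)$ realizes $\rho$, a formula walks to the right and must know on arrival at $y$ that the union of the events seen so far is $M$. LTL has no memory for this union. But the union only grows, at most $n$ times, and each stage of the growth is one until formula.

Fix $a\in\mathrm{Col}^I$. Let $[t_T{=}a]$ and $[t_S{=}a]$ be the propositional formulas saying that at the current position $t_k=a_k$ for all $k\in T$, respectively for all $k\in S$. Let $\mathrm{ev}_k$ be the propositional formula $[c_k{=}a_k]$ if $a_k\ne0$, and false if $a_k=0$. For $J,Y\subseteq I$ and $Y\subseteq Y'\subseteq I$ put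
\[
\varepsilon_J=\bigwedge_{k\in J}\mathrm{ev}_k\wedge\bigwedge_{k\notin J}\neg\mathrm{ev}_k,\qquad
\varepsilon_{\subseteq Y}=\bigwedge_{k\notin Y}\neg\mathrm{ev}_k,\qquad
\varepsilon^Y_{Y'}=\bigwedge_{k\in Y'\setminus Y}\mathrm{ev}_k\wedge\bigwedge_{k\notin Y'}\neg\mathrm{ev}_k .
\]
They say that $\mathrm{Ev}_a=J$, that $\mathrm{Ev}_a\subseteq Y$, and that $Y\cup\mathrm{Ev}_a=Y'$. For $M\subseteq I$ and an LTL formula $\gamma$ define, by downward recursion on $Y\subseteq M$,
\begin{align*}
\Theta^M_M[\gamma]&=\varepsilon_{\subseteq M}\,\mathsf U\,\gamma, &
\Theta^M_Y[\gamma]&=\bigvee_{Y\subsetneq Y'\subseteq M}\varepsilon_{\subseteq Y}\,\mathsf U\,\big(\varepsilon^Y_{Y'}\wedge\mathsf X\,\Theta^M_{Y'}[\gamma]\big),\\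
\Xi^M_M[\gamma]&=\mathsf G\,\varepsilon_{\subseteq M}\wedge\mathsf{GF}\gamma, &
\Xi^M_Y[\gamma]&=\bigvee_{Y\subsetneq Y'\subseteq M}\varepsilon_{\subseteq Y}\,\mathsf U\,\big(\varepsilon^Y_{Y'}\wedge\mathsf X\,\Xi^M_{Y'}[\gamma]\big),
\end{align*}
where the right column is for $Y\subsetneq M$. The set $Y$ is the union accumulated so far and $M$ is the union to be reached.

\begin{lemma}\label{lem:theta}
Call $y\ge v$ \emph{good for $(Y,v)$} if $\gamma$ holds at $y$ and $Y\cup\bigcup_{v\le u<y}\mathrm{Ev}_a(u)=M$. Then $\Theta^M_Y[\gamma]$ holds at $v$ iff some $y$ is good for $(Y,v)$, and $\Xi^M_Y[\gamma]$ holds at $v$ iff infinitely many $y$ are.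
\end{lemma}

\begin{proof}
Downward induction on $Y$; write $\mathrm{Ev}$ for $\mathrm{Ev}_a$. For $Y=M$, $y$ is good iff $\gamma$ holds at $y$ and $\mathrm{Ev}(u)\subseteq M$ for $v\le u<y$. The existence of such a $y$ is the meaning of $\varepsilon_{\subseteq M}\,\mathsf U\,\gamma$, and there are infinitely many iff $\mathrm{Ev}(u)\subseteq M$ for all $u\ge v$ and $\gamma$ holds infinitely often.

Let $Y\subsetneq M$. If $\mathrm{Ev}(u)\subseteq Y$ for all $u\ge v$, then no $y$ is good, and both formulas are false since $\varepsilon^Y_{Y'}$ with $Y'\supsetneq Y$ implies $\mathrm{Ev}\not\subseteq Y$. Otherwise let $u_0\ge v$ be least with $\mathrm{Ev}(u_0)\not\subseteq Y$ and put $Y_0=Y\cup\mathrm{Ev}(u_0)$. An until formula in the disjunction has a left argument saying $\mathrm{Ev}\subseteq Y$ and a right argument implying $\mathrm{Ev}\not\subseteq Y$, so it can be fulfilled only at $u_0$, and then only for $Y'=Y_0$. Hence $\Theta^M_Y[\gamma]$ holds at $v$ iff $Y_0\subseteq M$ and $\Theta^M_{Y_0}[\gamma]$ holds at $u_0+1$, and likewise with $\Xi$. On the other hand no $y\le u_0$ is good for $(Y,v)$, because the union is then $Y\ne M$; and $y>u_0$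 is good for $(Y,v)$ iff $Y_0\subseteq M$ and $y$ is good for $(Y_0,u_0+1)$. The induction hypothesis for $Y_0$ finishes the step.
\end{proof}

For a proper pattern $\rho=(a,J_0,M,J_1)$ and an LTL formula $\beta$ put
\begin{align*}
R_\rho[\beta]&=[t_T{=}a]\wedge\varepsilon_{J_0}\wedge\mathsf X\,\Theta^M_\emptyset\big[[t_S{=}a]\wedge\varepsilon_{J_1}\wedge\beta\big],\\
R^\infty_\rho&=[t_T{=}a]\wedge\varepsilon_{J_0}\wedge\mathsf X\,\Xi^M_\emptyset\big[[t_S{=}a]\wedge\varepsilon_{J_1}\big],
\end{align*}
and for a diagonal pattern $\rho=(a,J)$ put $R_\rho[\beta]=[t_T{=}a]\wedge[t_S{=}a]\wedge\varepsilon_J\wedge\beta$. Write $R_\rho$ for $R_\rho[\top]$. By Lemma~\ref{lem:theta} with $v=x+1$: $R_\rho[\beta]$ holds at $x$ iff for some $y\ge x$ the pair $(x,y)$ realizes $\rho$ and $\beta$ holds at $y$; and $R^\infty_\rho$ holds at $x$ iff $(x,y)$ realizes $\rho$ for infinitely many $y$. Note that the requests at $y$ are written into the formula before $y$ is reached. This is how a logic without past operators handles the backward pointers $\hat\sigma_k$.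

\subsection{Proof of Theorem~\ref{thm:core}}

Let $\Phi_\varphi$ be the conjunction of the root formula
\[
\bigvee\{R_\rho:\rho\text{ diagonal},\ \mathrm{val}_n(H(\rho))\text{ true}\},
\]
which says $\hat\psi_n(0,0)$, and of the following formulas for all $k\in I$. In each conjunct $\mathrm{ev}_k$ refers to the vector $a$ of the pattern at hand, and ``pattern'' without qualification means proper or diagonal.

\smallskip
\emph{$\psi_k=p$.} Condition $(C_k)$ says that for each $x$ the first position $\ge x$ without $p$ and the position $\hat\tau_k(x)$ coincide or both fail to exist. Take $\mathsf G([t_k{=}0]\to\mathsf Gp)$ and, for each color $e\ne0$, with $\alpha_e=p\wedge\neg[c_k{=}e]$,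
\[
\mathsf G\Big([t_k{=}e]\to\big(\mathsf G\alpha_e\vee\big(\alpha_e\,\mathsf U\,(\neg p\wedge[c_k{=}e])\big)\big)\Big).
\]

\emph{$\psi_k=\langle B\rangle\psi_i$.} For (B0) take $\mathsf G\neg R_\rho$ for every diagonal $\rho$ with $k\in H(\rho)$. At the right endpoint $y$ of a pair realizing $\rho$, the formula $\mathsf X\,\mathrm{ev}_k$ says $c_k(y+1)=t_k(x)\ne0$. So for (B1) take, for every pattern $\rho$ with $k\notin H(\rho)$, the formula $\mathsf G\neg R_\rho[\neg\mathsf X\,\mathrm{ev}_k]$ if $\mathrm{val}_i(H(\rho))$ is true and $\mathsf G\neg R_\rho[\mathsf X\,\mathrm{ev}_k]$ if it is false.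

\smallskip
\emph{$\psi_k=\langle\bar B\rangle\psi_i$.} By~\eqref{eq:short}, ($\bar{\mathrm B}$1) is expressed by $\mathsf G\neg R_\rho$ for every proper $\rho=(a,J_0,M,J_1)$ with $k\in H(\rho)$ that violates ``$\mathrm{val}_i(H(\rho))\iff k\notin J_0\cup M$''. For ($\bar{\mathrm B}$2) take, for each $a'\in\mathrm{Col}^T$,
\[
\mathsf G\Big(\big([t_T{=}a']\wedge\mathsf G\neg\mathrm{ev}_k\big)\to\bigvee\nolimits_\rho R^\infty_\rho\Big),
\]
where $\mathrm{ev}_k$ refers to $a'_k$ and $\rho$ ranges over the proper patterns whose vector agrees with $a'$ on $T$ and for which $\mathrm{val}_i(H(\rho))$ is true. The premise says that the requests at $x$ are $a'$ and $\hat\tau_k(x)=\infty$. Since there are finitely many patterns, $\hat\psi_i(x,y)$ holds for infinitely many $y$ iff one such $\rho$ is realized by $(x,y)$ for infinitely many $y$.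

\smallskip
\emph{$\psi_k=\langle E\rangle\psi_i$.} For (E0) take $\mathsf G\neg R_\rho$ for every diagonal $\rho$ with $k\in H(\rho)$. Condition (E1) looks at the position before the left endpoint, so we start the formula there: $\mathsf XR_\rho$ holds at $x-1$ iff some $(x,y)$ realizes $\rho$, and $\mathrm{ev}_k$ at $x-1$ then says $c_k(x-1)=t_k(y)\ne0$. For every pattern $\rho$ with $k\notin H(\rho)$ take $\mathsf G\neg(\neg\mathrm{ev}_k\wedge\mathsf XR_\rho)$ if $\mathrm{val}_i(H(\rho))$ is true and $\mathsf G\neg(\mathrm{ev}_k\wedge\mathsf XR_\rho)$ if it is false.

\smallskip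
\emph{$\psi_k=\langle\bar E\rangle\psi_i$.} For ($\bar{\mathrm E}$0) take $\neg R_\rho$, without $\mathsf G$ and hence at position $0$ only, for every pattern $\rho$ with $k\notin H(\rho)$. By~\eqref{eq:short}, ($\bar{\mathrm E}$1) is expressed by $\mathsf G\neg R_\rho$ for every proper $\rho=(a,J_0,M,J_1)$ with $k\in H(\rho)$ that violates ``$\mathrm{val}_i(H(\rho))\iff k\notin M\cup J_1$''.

\smallskip
Thus an annotated word satisfies $\Phi_\varphi$ iff all $(C_k)$ hold and $\hat\psi_n(0,0)$ is true. If $w$ satisfies $\varphi$, take a correct annotation (Lemma~\ref{lem:exists}); all $(C_k)$ hold by Lemma~\ref{lem:local}, and $\hat\psi_n(0,0)=\psi_n(0,0)$ is true. Conversely, if an annotation of $w$ satisfies $\Phi_\varphi$, it is correct by Lemma~\ref{lem:local}, so $\psi_n(0,0)=\hat\psi_n(0,0)$ is true and $w$ satisfies $\varphi$.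

It remains to bound the size. There are at most $2^{nm+3n}$ proper and $2^{nm+n}$ diagonal patterns, so $2^{O(n^3)}$ in total. The formulas $\varepsilon$, $[t_T{=}a]$, $[t_S{=}a]$ and all arguments $\gamma$ used above have size $O(nm)$. Let $g(h)$ be the largest size of $\Theta^M_Y[\gamma]$ and $\Xi^M_Y[\gamma]$ with $|M\setminus Y|\le h$. For a suitable constant $C$ we have $g(0)\le Cnm$, and $g(h)\le2^h(g(h-1)+Cnm)$ for $h\ge1$, because the formula is a disjunction of fewer than $2^h$ terms, each consisting of one formula with $|M\setminus Y'|\le h-1$ and an overhead of at most $Cnm$. Hence $g(h)+Cnm\le2^{h+1}(g(h-1)+Cnm)$ and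
\[
g(n)\le2Cnm\prod_{h=1}^n2^{h+1}=2^{O(n^2)}.
\]
For each $k\in I$ each pattern contributes a bounded number of formulas $R_\rho[\beta]$, $R_\rho^\infty$, and the remaining conjuncts range over at most $2^{nm}$ colors or vectors. So $\Phi_\varphi$ consists of $2^{O(n^3)}$ parts of size $2^{O(n^2)}$, and $|\Phi_\varphi|=2^{O(n^3)}$. It is written down directly from its definition, in time $2^{O(n^3)}$. \qed

\section{Upper bounds}\label{sec:upper}

\begin{proposition}\label{prop:sat}
Satisfiability of HS over infinite words is decidable in space $2^{O(n^3)}$, and every HS formula has an equivalent NBA with $2^{2^{O(n^3)}}$ states.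
\end{proposition}

\begin{proof}
By Theorem~\ref{thm:core}, $\varphi$ is satisfiable iff $\Phi_\varphi$ is, and by (F1) this is decided in space polynomial in $|\Phi_\varphi|$. By (F2), $\Phi_\varphi$ has an NBA with $2^{O(|\Phi_\varphi|)}$ states. Erase the fresh propositions from the letters on its transitions. The resulting NBA has the same states and accepts $w$ iff some extension of $w$ satisfies $\Phi_\varphi$, that is, iff $w$ satisfies $\varphi$.
\end{proof}

\begin{proposition}\label{prop:mc}
Model checking and its complement are in nondeterministic space $2^{O(n^3)}+O(\log|\mathcal K|)$. Hence model checking is in EXPSPACE, and in NL for a fixed formula.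
\end{proposition}

\begin{proof}
The structure $\mathcal K$ violates $\varphi$ iff some trace satisfies $\neg\varphi$, whose normal form has length $n+1$. Let $AP'$ be the set of propositions occurring in $\varphi$, and let $\mathcal A$ be the NBA of (F2) for $\Phi_{\neg\varphi}$, over letters built from $AP'$ and the fresh propositions. Consider the finite graph with vertices $(q,s)$, where $q$ is a state of $\mathcal K$ and $s$ a state of $\mathcal A$, and with an edge $(q,s)\to(q',s')$ if $(q,q')\in\delta$ and $\mathcal A$ can move from $s$ to $s'$ on the letter $(\mu(q)\cap AP')\cup\alpha$ for some set $\alpha$ of fresh propositions. An infinite path from a vertex with both components initial is a path of $\mathcal K$ together with an annotation and a run of $\mathcal A$. By Theorem~\ref{thm:core}, $\mathcal K$ violates $\varphi$ iff some such path visits vertices with accepting $s$ infinitely often. As the graph is finite, this happens iff some vertex with accepting $s$ is reachable from an initial vertex and lies on a cycle. A nondeterministic machine computes $\Phi_{\neg\varphi}$, guesses a path to such a vertex edge by edge, stores the vertex,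 and guesses a cycle back to it. A vertex takes $2^{O(n^3)}+O(\log|\mathcal K|)$ bits, and an edge is guessed and checked within the same space. This proves the bound for the complement; (F4) gives it for model checking, and (F3) gives membership in EXPSPACE. For fixed $\varphi$ the first summand is a constant.
\end{proof}

\begin{proposition}\label{prop:finup}
Satisfiability of BE over finite words, and of full HS over finite words under either convention, is in EXPSPACE.
\end{proposition}

\begin{proof}
We reduce in polynomial time to satisfiability over infinite words. A BE formula $\varphi$ is satisfiable over finite words iff $\langle A\rangle\varphi$ is satisfiable over infinite words, because $\langle A\rangle$ moves from $[0,0]$ to an arbitrary $[0,y]$ and the truth of $\varphi$ there depends only on $w(0)\cdots w(y)$.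

Formulas of full HS can leave the interval, so we mark the finite word by a fresh proposition $e$ and confine all modalities to it. Define $p^e=p$, $(\neg\psi)^e=\neg\psi^e$, $(\psi\vee\psi')^e=\psi^e\vee\psi'^e$ and $(\langle X\rangle\psi)^e=\langle X\rangle(e\wedge\psi^e)$, and let
\[
\epsilon=e\wedge\langle A\rangle\langle A\rangle(\pi\wedge\neg e)\wedge[A][A]\big((\pi_2\wedge\neg\mathrm{first}(e))\to\neg\mathrm{last}(e)\big).
\]
An infinite word satisfies $\epsilon$ iff $e$ holds at position $0$, fails at some position, and keeps failing once it fails, that is, iff the positions with $e$ are $0,\dots,N-1$ for some $N\ge1$. By homogeneity, $e$ then holds at an interval iff the interval lies in $[0,N-1]$. Induction on $\psi$ shows that for such intervals $\psi^e$ holds in the infinite word iff $\psi$ holds in the finite prefix of length $N$. So $\varphi$ is satisfiable over finite words at $[0,0]$ iff $\epsilon\wedge\varphi^e$ is satisfiable over infinite words. The only interval $[0,y]$ satisfying $e\wedge\neg\langle\bar B\rangle e$ is $[0,N-1]$, so $\varphi$ is satisfiable at the whole interval iff $\epsilon\wedge\langle A\rangle(e\wedge\neg\langle\bar B\rangle e\wedge\varphi^e)$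 is satisfiable. Apply Proposition~\ref{prop:sat}.
\end{proof}

\section{Lower bounds}\label{sec:lower}

For Theorem~\ref{thm:main} alone, hardness follows from the known EXPSPACE-hardness of AB. We give a direct proof, since the same reduction also covers BE. The source of hardness is the comparison of the two endpoints: a formula of size $O(\ell)$ can say that both ends of an interval carry the same $\ell$-bit address, and so relate cells at distance $2^\ell$.

\subsection{Tilings of exponential width}

An instance consists of $\ell\ge1$ in unary, a finite set $\mathcal D$ of tiles, relations $\mathcal H,\mathcal V\subseteq\mathcal D^2$, sets $\mathcal D_{\mathrm{left}},\mathcal D_{\mathrm{right}}\subseteq\mathcal D$ and tiles $d_0,d_f\in\mathcal D$. A \emph{tiling with $h$ rows}, $h\in\{1,2,\dots\}\cup\{\infty\}$, assigns a tile to each cell $(i,j)$ with $0\le i<2^\ell$ and $0\le j<h$ such that the tiles at $(i,j),(i+1,j)$ form a pair in $\mathcal H$, the tiles at $(i,j),(i,j+1)$ form a pair in $\mathcal V$, column $0$ has tiles in $\mathcal D_{\mathrm{left}}$, column $2^\ell-1$ has tiles in $\mathcal D_{\mathrm{right}}$, the tile at $(0,0)$ is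 $d_0$, and $d_f$ occurs somewhere.

\begin{lemma}\label{lem:tiling}
The existence of a tiling with finitely many rows and the existence of a tiling with infinitely many rows are both EXPSPACE-hard.
\end{lemma}

\begin{proof}
Fix a problem in EXPSPACE and a deterministic one-tape machine deciding it in exponential space. From an input $u$ we build in polynomial time a number $\ell\ge1$ and a deterministic machine $\mathcal M$ with a total transition function $\Delta$ as follows. It starts in state $q_0$ on cell $0$ of a blank tape, writes $u$ and returns to cell $0$ using $O(|u|)$ extra states, then simulates the given machine, and only visits the cells $0,\dots,2^\ell-1$. It never halts: to accept it writes the blank $\sqcup$, enters $q_{\mathrm{acc}}$ without moving and stays there by $\Delta(q_{\mathrm{acc}},\sqcup)=(q_{\mathrm{acc}},\sqcup,\mathrm{stay})$; to reject it stays forever in a state $q_{\mathrm{rej}}$. A configuration is a row of $2^\ell$ entries, a tape symbol $a$ for each cell except the scanned one, which has the entry $(q,a)$.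

A tile is a quadruple of edge labels (left, right, bottom, top). With new symbols $\bullet,\iota,*$, the tiles are, for all tape symbols $a$ and states $q$:
\begin{itemize}
\item \emph{initial tiles} $d_0=(\bullet,\iota,*,(q_0,\sqcup))$ and $d_1=(\iota,\iota,*,\sqcup)$;
\item \emph{copying tiles} $(\bullet,\bullet,a,a)$;
\item one \emph{transition tile} with bottom $(q,a)$: if $\Delta(q,a)=(q',a',\cdot)$, it is $(\bullet,(q',\rightarrow),(q,a),a')$ for a right move, $((q',\leftarrow),\bullet,(q,a),a')$ for a left move, and $(\bullet,\bullet,(q,a),(q',a'))$ for staying;
\item \emph{receiving tiles} $((q,\rightarrow),\bullet,a,(q,a))$ and $(\bullet,(q,\leftarrow),a,(q,a))$.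
\end{itemize}
A pair is in $\mathcal H$ if the right label of the first tile equals the left label of the second, and in $\mathcal V$ if the top label of the first equals the bottom label of the second. Let $\mathcal D_{\mathrm{left}}$ consist of the tiles with left label $\bullet$, let $\mathcal D_{\mathrm{right}}$ consist of $d_1$ and the tiles with right label $\bullet$, and let $d_f=(\bullet,\bullet,(q_{\mathrm{acc}},\sqcup),(q_{\mathrm{acc}},\sqcup))$, the transition tile for $(q_{\mathrm{acc}},\sqcup)$.

We show that all rows are forced. Since $d_1$ is the only tile with left label $\iota$, row $0$ is $d_0d_1\cdots d_1$, and its top labels form the initial configuration. No tile has top label $*$, so initial tiles do not occur in later rows. Suppose the bottom labels of a row $j\ge1$ form the configuration after $j-1$ steps. The scanned cell carries the transition tile for its entry, and every other cell carries a copying or a receiving tile. A label $(q,\rightarrow)$ occurs on the right only on transition tiles and on the left only on receiving tiles; a label $(q,\leftarrow)$ occurs on the left only on transition tiles and on the right only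 on receiving tiles; and such labels cannot occur at the borders of the row. So a receiving tile has the transition tile as its neighbor on the side of its label, and a transition tile for a move has a receiving tile on the side of the move. Hence exactly the cell to which the head moves, if it moves, carries a receiving tile, with the new state; all other cells carry copying tiles; and the top labels form the configuration after $j$ steps. Conversely, the row just described satisfies all constraints, because $\Delta$ is total and the head stays within the cells. So for every $h$ there is exactly one assignment with $h$ rows satisfying all constraints except possibly the occurrence of $d_f$, and $d_f$ occurs in row $j$ iff the configuration after $j-1$ steps has the entry $(q_{\mathrm{acc}},\sqcup)$. Both kinds of tilings therefore exist iff $u$ is accepted.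
\end{proof}

Below, an address is a vector of $\ell$ bits read as a number with bit $1$ least significant. Adding $1$ modulo $2^\ell$ flips bit $i$ iff all bits $j<i$ equal $1$.

\subsection{The fragment AB}

\begin{proposition}\label{prop:AB}
Satisfiability and model checking of AB over infinite words are EXPSPACE-hard.
\end{proposition}

\begin{proof}
Given a tiling instance, let $\mathcal K_\ell$ have the states $\#$, $0_i,1_i$ ($1\le i\le\ell$) and $d\in\mathcal D$. Each state is also a proposition and is labeled by itself alone. The state $\#$ is initial, and there are all edges along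
\[
\#\to\{0_1,1_1\}\to\dots\to\{0_\ell,1_\ell\}\to\mathcal D\to\#.
\]
The traces are the infinite sequences of \emph{blocks} ``$\#$, $\ell$ address bits, tile''. The following formulas use only $\langle A\rangle$ and $\langle B\rangle$:
\begin{align*}
\chi&=\neg\langle B\rangle(\neg\pi\wedge\mathrm{last}_A(\#)),\\
\mathrm{bit}_i&=\langle A\rangle(\chi\wedge\mathrm{last}_A(1_i)),\qquad \mathrm{tile}_d=\langle A\rangle(\chi\wedge\mathrm{last}_A(d)),\\
\mathrm{two}&=\neg\pi\wedge\mathrm{first}(\#)\wedge\mathrm{last}_A(\#),\\
\mathrm{same}&=\textstyle\bigwedge_i\big(\mathrm{first}(\mathrm{bit}_i)\leftrightarrow\mathrm{last}_A(\mathrm{bit}_i)\big).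
\end{align*}
At $[x,y]$, $\chi$ says that no $\#$ lies strictly between $x$ and $y$. At a singleton $[u,u]$ labeled $\#$, the formulas $\mathrm{bit}_i$ and $\mathrm{tile}_d$ look no further than the next $\#$, so they read bit $i$ and the tile of the block starting at $u$. The formula $\mathrm{two}$ says that the endpoints are the starts of two different blocks, $\mathrm{two}\wedge\chi$ that these blocks are consecutive, and $\mathrm{two}\wedge\mathrm{same}$ that they have the same address. Let $\eta$ be the conjunction of
\begin{enumerate}
\item[(i)] $\bigwedge_i\neg\mathrm{bit}_i\wedge\mathrm{tile}_{d_0}\wedge\langle A\rangle\langle A\rangle(\pi\wedge d_f)$;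
\item[(ii)] $[A][A]\big((\mathrm{two}\wedge\chi)\to\bigwedge_i\big(\mathrm{last}_A(\mathrm{bit}_i)\leftrightarrow(\mathrm{first}(\mathrm{bit}_i)\oplus\bigwedge_{j<i}\mathrm{first}(\mathrm{bit}_j))\big)\big)$;
\item[(iii)] $[A][A]\big((\pi\wedge\#\wedge\bigwedge_i\neg\mathrm{bit}_i)\to\bigvee_{d\in\mathcal D_{\mathrm{left}}}\mathrm{tile}_d\big)$ and\\ $[A][A]\big((\pi\wedge\#\wedge\bigwedge_i\mathrm{bit}_i)\to\bigvee_{d\in\mathcal D_{\mathrm{right}}}\mathrm{tile}_d\big)$;
\item[(iv)] $[A][A]\big((\mathrm{two}\wedge\chi)\to\big(\bigwedge_i\neg\mathrm{last}_A(\mathrm{bit}_i)\vee\bigvee_{(d,d')\in\mathcal H}\mathrm{pair}_{d,d'}\big)\big)$;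
\item[(v)] $[A][A]\big((\mathrm{two}\wedge\mathrm{same}\wedge\neg\langle B\rangle(\mathrm{two}\wedge\mathrm{same}))\to\bigvee_{(d,d')\in\mathcal V}\mathrm{pair}_{d,d'}\big)$,
\end{enumerate}
where $\mathrm{pair}_{d,d'}=\mathrm{first}(\mathrm{tile}_d)\wedge\mathrm{last}_A(\mathrm{tile}_{d'})$. The abbreviations that duplicate an argument are nested to bounded depth, so $\eta$ has polynomial size.

On a trace, the first conjunct of (i) and (ii) say that block number $j$ has address $j\bmod2^\ell$. In that case place the tile of block $j$ at the cell $(j\bmod2^\ell,\lfloor j/2^\ell\rfloor)$. The rest of (i) says that $d_0$ is at $(0,0)$ and $d_f$ occurs; (iii) is the border condition; (iv) imposes $\mathcal H$ on consecutive blocks unless the second starts a new row. The premise of (v) says that the right endpoint starts the first later block with the same address as the block at the left endpoint. This is block $j+2^\ell$, the cell above, so (v) imposes $\mathcal V$. Every assignment of tiles to the cells arises from a trace in this way. Hence some trace of $\mathcal K_\ell$ satisfies $\eta$ iff a tiling with infinitely many rows exists. So every trace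 satisfies $\neg\eta$ iff there is no such tiling, and model checking is EXPSPACE-hard by Lemma~\ref{lem:tiling} and closure of EXPSPACE under complement.

For satisfiability, we describe the traces of $\mathcal K_\ell$ in AB. Conjoin to $\eta$ the formula $\#$, the formula $[A][A]\big(\pi\to\bigvee_q(q\wedge\bigwedge_{q'\ne q}\neg q')\big)$, and
\[
[A][A]\Big(\pi_2\to\bigvee_{(q,q')\in\delta}\big(\mathrm{first}(q)\wedge\mathrm{last}_A(q')\big)\Big),
\]
where $q,q'$ range over the states and $\delta$ is the transition relation of $\mathcal K_\ell$. These three formulas hold exactly on the traces.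
\end{proof}

\subsection{The fragment BE and its extensions}

\begin{proposition}\label{prop:BE}
The following problems are EXPSPACE-hard: satisfiability of BE over finite words; satisfiability of full HS over finite words under either convention; satisfiability over infinite words of the fragment with the modalities $\langle B\rangle,\langle\bar B\rangle,\langle E\rangle$.
\end{proposition}

\begin{proof}
With $\mathrm{last}$ available, one position can hold a whole cell. The propositions are $b_1,\dots,b_\ell$ and the tiles. Let $\mathrm{all}(\alpha)=\alpha\wedge[B]\alpha\wedge[E]\alpha\wedge[B][E]\alpha$. A subinterval of an interval is the interval itself, a proper prefix, a proper suffix, or a proper suffix of a proper prefix, so $\mathrm{all}(\alpha)$ says that $\alpha$ holds at all subintervals. Let $\mathrm{same}'=\neg\pi\wedge\bigwedge_i(\mathrm{first}(b_i)\leftrightarrow\mathrm{last}(b_i))$ and $\mathrm{pair}'_{d,d'}=\mathrm{first}(d)\wedge\mathrm{last}(d')$, and let $\zeta$ be the conjunction of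
\begin{enumerate}
\item[(i)] $\neg\pi\wedge\mathrm{first}(d_0\wedge\bigwedge_i\neg b_i)\wedge\mathrm{last}(\bigwedge_ib_i)\wedge\neg\mathrm{all}(\neg(\pi\wedge d_f))$;
\item[(ii)] $\mathrm{all}\big(\pi_2\to\bigwedge_i\big(\mathrm{last}(b_i)\leftrightarrow(\mathrm{first}(b_i)\oplus\bigwedge_{j<i}\mathrm{first}(b_j))\big)\big)$;
\item[(iii)] $\mathrm{all}\big(\pi\to\bigvee_d(d\wedge\bigwedge_{d'\ne d}\neg d')\big)$, $\mathrm{all}\big((\pi\wedge\bigwedge_i\neg b_i)\to\bigvee_{d\in\mathcal D_{\mathrm{left}}}d\big)$ and\\ $\mathrm{all}\big((\pi\wedge\bigwedge_ib_i)\to\bigvee_{d\in\mathcal D_{\mathrm{right}}}d\big)$;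
\item[(iv)] $\mathrm{all}\big(\pi_2\to\big(\bigwedge_i\neg\mathrm{last}(b_i)\vee\bigvee_{(d,d')\in\mathcal H}\mathrm{pair}'_{d,d'}\big)\big)$;
\item[(v)] $\mathrm{all}\big((\mathrm{same}'\wedge\neg\langle B\rangle\mathrm{same}')\to\bigvee_{(d,d')\in\mathcal V}\mathrm{pair}'_{d,d'}\big)$.
\end{enumerate}
This is a BE formula of polynomial size. In a finite word satisfying (i) and (ii), the addresses start at $0$, count modulo $2^\ell$ and end at $2^\ell-1$, so the word lists complete rows, position $j$ being the cell $(j\bmod2^\ell,\lfloor j/2^\ell\rfloor)$. By (iii) each cell has one tile and the borders are respected; (iv) imposes $\mathcal H$ within rows; the premise of (v) holds exactly at the intervals $[j,j+2^\ell]$, so (v) imposes $\mathcal V$. Conversely, a tiling with finitely many rows, listed row by row, satisfies $\zeta$. By Lemma~\ref{lem:tiling}, satisfiability of BE over finite words is EXPSPACE-hard, and so is that of full HS evaluated at the whole interval.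

For evaluation at $[0,0]$, use $\langle A\rangle\zeta$. If a finite word satisfies $\zeta$ at the whole interval, it satisfies $\langle A\rangle\zeta$ at $[0,0]$. If it satisfies $\langle A\rangle\zeta$ at $[0,0]$ with witness $[0,y]$, its prefix of length $y+1$ satisfies $\zeta$ at the whole interval. Over infinite words, use $\langle\bar B\rangle\zeta$. From $[0,0]$ the modality $\langle\bar B\rangle$ reaches the intervals $[0,y]$ with $y\ge1$, and $\zeta$ only holds on words of length at least $2$ because of the conjunct $\neg\pi$. So $\langle\bar B\rangle\zeta$ is satisfiable over infinite words iff $\zeta$ is satisfiable over finite words.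
\end{proof}

\subsection{A fixed formula, and the size of automata}

\begin{proposition}\label{prop:NL}
Model checking the fixed formula $\neg\langle A\rangle\langle A\rangle p$ is NL-hard.
\end{proposition}

\begin{proof}
A word satisfies the formula iff $p$ holds at no interval, that is, at no position. Since $\delta$ is total, every finite path from $Q_0$ extends to a trace, so all traces satisfy the formula iff no state labeled with $p$ is reachable from $Q_0$. Reachability of a vertex in a directed graph is NL-complete, hence so is unreachability by (F4). Adding a self-loop at each vertex makes the relation total without changing reachability.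
\end{proof}

\begin{proposition}\label{prop:nba}
For $\ell\ge1$, every NBA equivalent to the AB formula
\[
\xi_\ell=[A][A]\Big((\pi\wedge\neg r)\to\langle A\rangle\Big(\neg\pi\wedge\mathrm{last}_A(r)\wedge\bigwedge_{i\le\ell}\big(\mathrm{first}(b_i)\leftrightarrow\mathrm{last}_A(b_i)\big)\Big)\Big),
\]
which has size $O(\ell)$, has at least $2^{2^\ell}-1$ states.
\end{proposition}

\begin{proof}
The formula says that every position without $r$ has a later position with $r$ and the same bits $b_1,\dots,b_\ell$. For $\emptyset\ne Z\subseteq\{0,1\}^\ell$ let $u_Z$ be a finite word that lists the vectors of $Z$ without $r$, and let $v_Z$ be the infinite repetition of a list of the vectors of $Z$ with $r$. Then $u_Zv_{Z'}$ satisfies $\xi_\ell$ iff $Z\subseteq Z'$. Given an NBA for $\xi_\ell$, fix an accepting run on $u_Zv_Z$ and let $s_Z$ be its state after reading $u_Z$. If $s_Z=s_{Z'}$, we can exchange the tails of the two runs, so $u_Zv_{Z'}$ and $u_{Z'}v_Z$ are accepted and $Z=Z'$. Hence the $2^{2^\ell}-1$ states $s_Z$ are distinct.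
\end{proof}

\section{Proofs of Theorems~\ref{thm:main} and~\ref{thm:more}}\label{sec:assembly}

For Theorem~\ref{thm:main}, membership in EXPSPACE is given by Propositions~\ref{prop:sat} and~\ref{prop:mc}, since $n=O(|\varphi|)$, and hardness by Proposition~\ref{prop:AB}, since AB is a fragment of HS. In Theorem~\ref{thm:more}(1), every fragment inherits the upper bounds of Theorem~\ref{thm:main} and the lower bounds of its subfragments in Propositions~\ref{prop:AB} and~\ref{prop:BE}. Part~(2) combines Propositions~\ref{prop:finup} and~\ref{prop:BE}, part~(3) combines Propositions~\ref{prop:mc} and~\ref{prop:NL}, and part~(4) combines Propositions~\ref{prop:sat} and~\ref{prop:nba}. \qed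

\begin{thebibliography}{9}

\bibitem{source}
\emph{A Quantitative Extension of Interval Temporal Logic over Infinite Words},
\texttt{http://time22.time-symposium.org/slides/bozzelli.pdf}.

\bibitem{SC}
Sistla and Clarke, JACM, 1985.

\bibitem{VW}
Vardi and Wolper, Inf.\ \& Comp., 1994.

\end{thebibliography}
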